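# Traces and paradoxical vertices: simple C*-algebras of higher-rank graphs

## 1. Finitely many vertices: a loop with something left over

### 1.1 Higher-rank graphs and their algebras

Let $k\ge 1$. We order $\mathbb N^k$ and $\mathbb Z^k$ coordinatewise and write $m\vee n$ for the coordinatewise maximum.

**Definition.** A *$k$-graph* is a countable small category $\Lambda$ with a functor $d:\Lambda\to\mathbb N^k$, the *degree*, such that whenever $d(\lambda)=m+n$ there are unique $\mu,\nu\in\Lambda$ with $d(\mu)=m$, $d(\nu)=n$ and $\lambda=\mu\nu$. Put $\Lambda^n=d^{-1}(n)$. We identify $\Lambda^0$ with the set of objects, called *vertices*. A morphism $\lambda:u\to v$ has source $s(\lambda)=u$ and range $r(\lambda)=v$. We write $v\Lambda=\{\lambda: r(\lambda)=v\}$ and $v\Lambda^n=v\Lambda\cap\Lambda^n$. The $k$-graph is *row-finite with no sources* if $v\Lambda^n$ is finite and nonempty for all $v$ and $n$.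

So $\mu\nu$ makes sense when $s(\mu)=r(\nu)$, and $\mu$ is an initial segment of $\mu\nu$. Unique factorization says that a path of degree $n$ has exactly one initial segment of each degree $m\le n$. For $k=1$ these are the path categories of directed graphs, and the degree is the length. For every $k$, the monoid $\mathbb N^k$ itself is a $k$-graph with one vertex and one path of each degree.

Throughout, $\Lambda$ is a row-finite $k$-graph with no sources, and $V=\Lambda^0\ne\emptyset$.

**Definition.** $A=C^*(\Lambda)$ is the universal C*-algebra generated by partial isometries $s_\lambda$ $(\lambda\in\Lambda)$ such that the $s_v$ $(v\in V)$ are mutually orthogonal projections; $s_\mu s_\nu=s_{\mu\nu}$ if $s(\mu)=r(\nu)$; $s_\lambda^*s_\lambda=s_{s(\lambda)}$; and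
$$s_v=\sum_{\lambda\in v\Lambda^n}s_\lambda s_\lambda^*\qquad(v\in V,\ n\in\mathbb N^k).\tag{1}$$
Such a family is called a *Cuntz–Krieger $\Lambda$-family*.

For $\Lambda=\mathbb N^k$ we get $k$ commuting unitaries, so $A=C(\mathbb T^k)$. For $k=1$, one vertex and $n\ge2$ loops, we get $n$ isometries with range projections summing to $1$. It is known (Kumjian–Pask, Tu) that $A$ is always separable, nuclear and satisfies the UCT.

Let $\sim$ and $\lesssim$ be Murray–von Neumann equivalence and subequivalence of projections in $A\otimes\mathcal K$, and let $p\oplus q$ denote the sum of orthogonal copies of $p$ and $q$. A projection is *infinite* if it is equivalent to a proper subprojection of itself, and *finite* otherwise. It is *properly infinite* if it is nonzero and $p\oplus p\lesssim p$. A properly infinite projection is infinite. If $e\le q$ and $e$ is infinite, say $t^*t=e$ and $tt^*<e$, then $t+(q-e)$ shows that $q$ is infinite.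

**Definition.** A separable, simple, nuclear C*-algebra $A$ is *purely infinite* if $A\cong A\otimes\mathcal O_\infty$. A unital C*-algebra $B$ is *finite* if every isometry in $B$ is unitary, and *stably finite* if every $M_n(B)$ is finite. A possibly non-unital algebra $A$ is stably finite if its minimal unitization $\tilde A$ is (for unital $A$ this means that $A$ itself is).

For $k=1$ (Kumjian–Pask–Raeburn), every simple $C^*(\Lambda)$ is purely infinite or AF, according to whether the graph has a loop or not. For $k=2$ the dichotomy "purely infinite or AF" fails (Pask–Raeburn–Rørdam–Sims). A conjecture of Astrid an Huef, taken here from the slides "The Semigroup Of A Higher Rank Graph", replaces AF by stably finite: *if $C^*(\Lambda)$ is simple, then it is either purely infinite or stably finite.* We shall prove it.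

### 1.2 Standard facts and bookkeeping

The following is in Kumjian–Pask, *Higher rank graph C\*-algebras*, New York J. Math. 6 (2000). I recall the short reasons.

**Infinite paths.** An infinite path $x$ with range $v$ is a family $x(0,n)\in v\Lambda^n$ $(n\in\mathbb N^k)$ in which $x(0,m)$ is an initial segment of $x(0,n)$ for $m\le n$. We write $x(0,n)=x(0,m)x(m,n)$, and $\sigma^mx$ for the infinite path with $(\sigma^mx)(0,n)=x(m,m+n)$. If $r(x)=s(\lambda)$ there is an infinite path $\lambda x$, and $x=x(0,n)\,\sigma^nx$ is the only way to write $x$ as a path of degree $n$ followed by an infinite path. Let $\Lambda^\infty$ be the set of infinite paths and $v\Lambda^\infty$ the set of those with range $v$. Since there are no sources, we can go on appending paths of degree $(1,\dots,1)$, so $v\Lambda^\infty\neq\emptyset$. On $\ell^2(\Lambda^\infty)$ put $S_\lambda\delta_x=\delta_{\lambda x}$ if $r(x)=s(\lambda)$, and $S_\lambda\delta_x=0$ otherwise. The range of $S_\lambda$ is spanned by the $\delta_y$ with $y(0,d(\lambda))=\lambda$, so this is a Cuntz–Krieger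 family. Hence all $s_v\ne0$, and therefore all $s_\lambda\neq0$.

**Products.** By (1), the projections $s_\lambda s_\lambda^*$ $(\lambda\in v\Lambda^n)$ are orthogonal, because their sum is a projection. So $s_\mu^*s_\nu=\delta_{\mu\nu}s_{s(\mu)}$ if $d(\mu)=d(\nu)$. If $d(\nu)\le d(\lambda)$, then $s_\nu^*s_\lambda=s_\xi$ when $\lambda=\nu\xi$, and $s_\nu^*s_\lambda=0$ when $\nu$ is not an initial segment of $\lambda$. Inserting (1) with degree $d(\nu)\vee d(\alpha)$ between $s_\nu^*$ and $s_\alpha$ gives
$$s_\nu^*s_\alpha=\sum s_\xi s_\eta^*\quad\text{over }(\xi,\eta)\text{ with }\nu\xi=\alpha\eta\in\Lambda^{d(\nu)\vee d(\alpha)}.\tag{2}$$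
Consequently the span of the elements $s_\mu s_\nu^*$ with $s(\mu)=s(\nu)$ is a $*$-algebra, and it is dense in $A$.

**Gauge action.** By universality there is an action of $\mathbb T^k$ with $\gamma_z(s_\lambda)=z^{d(\lambda)}s_\lambda$. The formula $E(x)=\int\gamma_z(x)\,dz$ defines a conditional expectation with $E(s_\mu s_\nu^*)=s_\mu s_\nu^*$ if $d(\mu)=d(\nu)$, and $0$ otherwise. It is faithful: if $x\ge0$ and $E(x)=0$, then the continuous positive function $z\mapsto\gamma_z(x)$ vanishes identically, so $x=0$.

**Vertex vectors.** Let $\mathbb NV\subset\mathbb ZV$ be the finitely supported functions on $V$ with values in $\mathbb N$, resp. $\mathbb Z$, ordered coordinatewise; vertices are basis elements. Define additive maps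
$$\Phi^n:\mathbb ZV\to\mathbb ZV,\qquad \Phi^nv=\sum_{\lambda\in v\Lambda^n}s(\lambda)\qquad(n\in\mathbb N^k).$$
Row-finiteness makes the sum finite, no sources gives $\Phi^nv\ne0$, and factorization gives $\Phi^m\Phi^n=\Phi^{m+n}$. Each $\Phi^n$ preserves $\le$. For $a\in\mathbb NV$ put $p_a=\sum_v\sum_{i=1}^{a_v}s_v\otimes e_{ii}\in A\otimes\mathcal K$, so $p_{a+b}\sim p_a\oplus p_b$, and $a\le b$ implies $p_a\le p_b$. Since $s_\lambda s_\lambda^*\sim s_{s(\lambda)}$, (1) gives
$$p_a\sim p_{\Phi^na}\qquad(a\in\mathbb NV,\ n\in\mathbb N^k).\tag{3}$$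

### 1.3 The unital case

The simplest case is one vertex $v$ with $n_i$ paths of degree $e_i$. Then $\Phi^{e_i}v=n_iv$. If some $n_i\ge2$, then (3) says that $s_v$ is equivalent to $n_i$ copies of itself, so $s_v$ is properly infinite. If all $n_i=1$, then $\Lambda=\mathbb N^k$ and $A=C(\mathbb T^k)$ is not simple. Any finite number of vertices is hardly harder.

**Proposition 1.** If $V$ is finite and $A$ is simple, then every $s_u$ is properly infinite.

*Proof.* **Step 1: find a loop.** We use the pigeonhole principle. Start at $u=u_0$ and choose successively $\mu_i\in u_{i-1}\Lambda^{(1,\dots,1)}$ with $u_i=s(\mu_i)$. Two of $u_0,\dots,u_{|V|}$ coincide, say $u_i=u_j=:v$ with $i<j$. Then $\lambda=\mu_{i+1}\cdots\mu_j$ has range and source $v$ and degree $n=(j-i)(1,\dots,1)$. The path $\mu_1\cdots\mu_i$ gives $s_v\lesssim s_u$. Moreover $\Phi^nv=v+r$ with $r\in\mathbb NV$.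

**Step 2: $r\ne0$.** We show that otherwise a corner of $A$ has a nontrivial center. Suppose $r=0$, that is, $v\Lambda^n=\{\lambda\}$. Then $v\Lambda^{ln}=\{\lambda^l\}$ for all $l$. Every path in $v\Lambda^m$ with $m\le ln$ extends to a path in $v\Lambda^{ln}$, and all coordinates of $n$ are positive, so $v\Lambda^m$ is a singleton for every $m\in\mathbb N^k$. Hence $s_\mu s_\mu^*=s_v$ for all $\mu\in v\Lambda$. Take $\mu,\nu\in v\Lambda$ with $s(\mu)=s(\nu)=w$. Since $v\Lambda^{d(\mu)+n}$ is a singleton, so is $w\Lambda^n=\{\rho\}$, and $\lambda\mu=\mu\rho$, $\lambda\nu=\nu\rho$. From $s_\lambda s_\nu=s_\nu s_\rho$ we get $s_\nu^*s_\lambda s_\nu s_\nu^*=s_\rho s_\nu^*$, that is, $s_\nu^*s_\lambda=s_\rho s_\nu^*$. Therefore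
$$s_\lambda\, s_\mu s_\nu^*=s_\mu s_\rho s_\nu^*=s_\mu s_\nu^*\,s_\lambda .$$
Such elements $s_\mu s_\nu^*$ span a dense subspace of $s_vAs_v$, so $s_\lambda$ is central in this corner. It is not a scalar multiple of $s_v$, since it is nonzero and $\gamma_z(s_\lambda)=z^ns_\lambda$ with $n\neq0$, while $s_v$ is fixed by $\gamma$. But a corner of a simple algebra is simple, and a unital simple algebra has center $\mathbb C$. This is a contradiction.

**Step 3: $s_v$ is properly infinite.** By (3), $s_v\sim s_v\oplus p_r$. Iterating, $s_v\sim s_v\oplus p_{mr}$ for every $m$. In a simple C*-algebra, for nonzero projections $p,q$ there are $x_1,\dots,x_m$ with $p=\sum x_i^*qx_i$; the column $X=(qx_i)_i$ has $X^*X=p$ and $XX^*\le q\otimes1_m$, so $p\lesssim q\otimes 1_m$. In particular $s_v\lesssim p_{mr}$ for some $m$. Hence $s_v\oplus s_v\lesssim s_v\oplus p_{mr}\sim s_v$.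

**Step 4: return to $u$.** By simplicity $s_u$ lies below some $m$ copies of $s_v$, which lie below $s_v$ by Step 3. So $s_u\oplus s_u\lesssim s_v\oplus s_v\lesssim s_v\lesssim s_u$. $\square$

Lemma 5 in Section 6 shows that for simple $A$ every nonzero hereditary subalgebra contains a copy of some $s_w$. It does not depend on anything between here and there, and with it Case I in Section 7 makes $A$ purely infinite. So the conjecture holds for finite $V$.

## 2. Infinitely many vertices: paths that never return

If $V$ is infinite, Step 1 collapses. Let $k=1$, with vertices $v_0,v_1,\dots$ and two edges with range $v_i$ and source $v_{i+1}$ for each $i$. Then $\Phi^1v_i=2v_{i+1}$. If $\mu,\nu\in v_0\Lambda$ have equal sources, they have equal lengths, so $s_{v_0}As_{v_0}$ is the closure of an increasing union of the matrix algebras $M_{2^i}$ spanned by the $s_\mu s_\nu^*$ with $\mu,\nu\in v_0\Lambda^i$. It has a tracial state, with $s_\mu s_\mu^*\mapsto2^{-i}$. On vertices this trace is the function $\tau(v_i)=2^{-i}$, and $\tau$ respects (1): $\tau(v_i)=2\tau(v_{i+1})$.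

In general, for a hereditary set $W$ of vertices (defined in Section 3) call $\tau:W\to[0,\infty)$ *invariant* if
$$\tau(w)=\sum_{\lambda\in w\Lambda^n}\tau(s(\lambda))\qquad(w\in W,\ n\in\mathbb N^k).\tag{4}$$
So there are two kinds of evidence: invariant functions give traces, and relations such as $\Phi^nv\ge2v$ give proper infiniteness. The theorem says that there is nothing in between.

**Theorem 1.** If $A$ is simple, then $A$ is either purely infinite or stably finite, and not both.

Without loops, where could a relation between $2v$ and $v$ come from? We need a comparison of vertex vectors that is flexible enough for its failure to force an invariant function, yet concrete enough to be manipulated by arithmetic.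

## 3. Comparison by degree shifts

By (3), a vector may be pushed forward along $\Phi^n$ without changing $p_a$. We may also cut it into pieces first and push the pieces by different degrees.

**Definition.** For $a,b\in\mathbb NV$ and a finite nonempty $F\subset\mathbb Z^k$ write $a\preceq_Fb$ if there are $N,M\in\mathbb N^k$ with $M+g\in\mathbb N^k$ for all $g\in F$, and $c_g\in\mathbb NV$ $(g\in F)$, with
$$\Phi^Na=\sum_{g\in F}c_g,\qquad\sum_{g\in F}\Phi^{M+g}c_g\le\Phi^{N+M}b.\tag{5}$$
We call $(N,M,(c_g))$ a *witness*. Write $a\preceq b$ if $a\preceq_Fb$ for some $F$. For $a\in\mathbb NV$ put $V_a=\{w\in V:w\preceq ma\text{ for some }m\ge1\}$.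

The piece $c_g$ is shifted by $g$ relative to $b$; the vector $M$ only serves to make all exponents nonnegative. For one vertex with two loops, $2v\preceq_{\{-1\}}v$: take $N=0$, $M=1$, $c_{-1}=2v$; then $\Phi^0(2v)=2v=\Phi^1v$. In the example of Section 2, applying $\tau$ to (5) shows that $a\preceq b$ implies $\sum a_v\tau(v)\le\sum b_v\tau(v)$, so $2v_0\not\preceq v_0$.

**Lemma 1.**

1. In a witness one may increase $N$ and $M$, and enlarge $F$.
2. $a\le b$ implies $a\preceq b$. Also $\Phi^nw\preceq w\preceq\Phi^nw$ for $w\in V$.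
3. $a\preceq_Fb$ and $a'\preceq_{F'}b'$ imply $a+a'\preceq_{F\cup F'}b+b'$; and $a\preceq_Fb$ implies $ma\preceq_Fmb$ for $m\ge1$.
4. $a\preceq_Fb$ and $b\preceq_{F'}d$ imply $a\preceq_{F+F'}d$.
5. $a\preceq b$ implies $p_a\lesssim p_b$.

*Proof.* (1) Replace $(N,c_g)$ by $(N+n,\Phi^nc_g)$ and apply $\Phi^n$ to both parts of (5). To increase $M$ by $m$, apply $\Phi^m$ to the inequality. To add new $g$ to $F$, first increase $M$ until $M+g\ge0$, then set $c_g=0$.

(2) If $a\le b$, take $F=\{0\}$, $N=M=0$, $c_0=a$. For $w\preceq_{\{n\}}\Phi^nw$ take $N=M=0$, $c_n=w$. For $\Phi^nw\preceq_{\{-n\}}w$ take $N=0$, $M=n$, $c_{-n}=\Phi^nw$; the inequality reads $\Phi^0\Phi^nw\le\Phi^nw$.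

(3) By (1) pass to common $N$, $M$ and to $F\cup F'$, and add. For the second claim multiply the witness by $m$; the set $F$ does not change.

(4) Let $(N,M,(c_g))$ and $(N',M',(c'_h))$ be witnesses. Apply $\Phi^{N'}$ to the first inequality:
$$\sum_g\Phi^{N'+M+g}c_g\le\Phi^{N+M}\Phi^{N'}b=\sum_h\Phi^{N+M}c'_h .$$
Working one coordinate at a time we can distribute the left-hand terms over the right-hand ones (Riesz decomposition in $\mathbb NV$): there are $d_{gh}\in\mathbb NV$ with
$$\Phi^{N'+M+g}c_g=\sum_hd_{gh},\qquad\sum_gd_{gh}\le\Phi^{N+M}c'_h.$$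
Here $d_{gh}$ is the part that travels by $g$ and then by $h$. Choose $Q,R\in\mathbb N^k$ with $Q-g,\,R+g\in\mathbb N^k$ for all $g\in F$, and put
$$N''=N+M+N'+Q,\qquad M''=M'+R,\qquad e_f=\sum_{g+h=f}\Phi^{Q-g}d_{gh}\quad(f\in F+F').$$
For $f=g+h$ we have $M''+f=(M'+h)+(R+g)\in\mathbb N^k$. Then
$$\Phi^{N''}a=\sum_g\Phi^{M+N'+Q}c_g=\sum_g\Phi^{Q-g}\Phi^{M+N'+g}c_g=\sum_{g,h}\Phi^{Q-g}d_{gh}=\sum_fe_f,$$
$$\sum_f\Phi^{M''+f}e_f=\sum_{g,h}\Phi^{M''+h+Q}d_{gh}\le\Phi^{R+Q+N+M}\sum_h\Phi^{M'+h}c'_h\le\Phi^{R+Q+N+M+N'+M'}d=\Phi^{N''+M''}d.$$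

(5) By (3), $p_a\sim p_{\Phi^Na}\sim\bigoplus_gp_{c_g}\sim\bigoplus_gp_{\Phi^{M+g}c_g}\lesssim p_{\Phi^{N+M}b}\sim p_b$. $\square$

Note how $F$ behaves: scaling does not enlarge it, and composition only adds sets. Section 5 depends on this.

**Definition.** $H\subset V$ is *hereditary* if $w\in H$ and $\lambda\in w\Lambda$ imply $s(\lambda)\in H$, and *saturated* if $s(w\Lambda^n)\subset H$ for some $n$ implies $w\in H$.

In the example of Section 2, $\{v_i:i\ge3\}$ is hereditary, but not saturated: $s(v_2\Lambda^1)=\{v_3\}$.

**The set $V_a$ is hereditary and saturated.** If $w\preceq ma$ and $\lambda\in w\Lambda^n$, then $s(\lambda)\le\Phi^nw\preceq w\preceq ma$. If $s(\lambda)\preceq m_\lambda a$ for all $\lambda\in w\Lambda^n$, then $w\preceq\Phi^nw=\sum_\lambda s(\lambda)\preceq(\sum_\lambda m_\lambda)a$. Moreover $\operatorname{supp}a\subset V_a$, since $v\le a$ whenever $a_v\ge1$; and by additivity every $b\in\mathbb NV_a$ satisfies $b\preceq ma$ for some $m\ge1$.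

We can now state the result that contains the dichotomy; it does not mention simplicity.

**Theorem 2.** Let $0\ne a\in\mathbb NV$. Exactly one of the following holds:

* (a) there is $\tau:V_a\to[0,\infty)$ with $\tau(w)=\sum_{\lambda\in w\Lambda^n}\tau(s(\lambda))$ for all $w\in V_a$, $n\in\mathbb N^k$, and $\sum_va_v\tau(v)=1$;
* (b) $2a\preceq a$.

Moreover (a) holds iff $p_a(A\otimes\mathcal K)p_a$ has a tracial state, and (b) holds iff $p_a$ is properly infinite. In particular, for every vertex $v$, either $s_v$ is properly infinite or $s_vAs_v$ has a tracial state.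

## 4. Convex separation gives the alternative up to multiplicity

The natural way to produce $\tau$ is a separation argument. It goes through, but with a hypothesis about all multiples of $a$.

**Lemma 2.** Let $0\ne a\in\mathbb NV$ and suppose $(m+1)a\not\preceq ma$ for all $m\ge1$. Then (a) of Theorem 2 holds.

*Proof.* **Step 1: the inequalities that $\tau$ must satisfy.** Let
$$C=\{b-c:\ b,c\in\mathbb NV_a,\ c\preceq b\}\subset\mathbb ZV_a.$$
By Lemma 1, $C$ is closed under addition, and it contains $\mathbb NV_a$ (take $c=0$).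

**Step 2: $-a\notin C$.** This is the only use of the hypothesis. If $-a\in C$, then $a+b\preceq b$ for some $b\in\mathbb NV_a$. Adding $ra$ gives $(r+1)a+b\preceq ra+b$, so by induction $ra+b\preceq b$ for all $r$. Choose $m\ge1$ with $b\preceq ma$. Then $(m+1)a\le(m+1)a+b\preceq b\preceq ma$, a contradiction.

**Step 3: pass to real coefficients.** Let $K\subset\mathbb RV_a$ be the convex cone spanned by $C$. We claim $-ra\notin K$ for $r>0$. Otherwise $-a=\sum r_ix_i$, a finite sum with $x_i\in C$ and real $r_i>0$. This is a finite linear system for the $r_i$ with integer coefficients, so its rational solutions are dense in its real solutions, and there is a solution with all $r_i$ rational and positive. Clearing denominators, $-qa\in C$ for some integer $q\ge1$. Then $-a=-qa+(q-1)a\in C$, contradicting Step 2.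

**Step 4: extend.** For $w\in V_a$ with $w\preceq m_wa$, both $w$ and $m_wa-w$ lie in $C$. So for each $x=\sum x_ww\in\mathbb RV_a$ the number $t=\sum_{x_w>0}x_wm_w$ satisfies $ta-x\in K$. By Step 3 the functional $ra\mapsto r$ on $\mathbb Ra$ is nonnegative on $K\cap\mathbb Ra$. The M. Riesz extension theorem extends it to a linear $f:\mathbb RV_a\to\mathbb R$ with $f(K)\ge0$ and $f(a)=1$.

**Step 5: read off $\tau$.** Put $\tau=f|_{V_a}$. Then $\tau\ge0$ and $\sum a_v\tau(v)=f(a)=1$. By Lemma 1(2), and since $V_a$ is hereditary, $\pm(w-\Phi^nw)\in C$, so $\tau(w)=f(\Phi^nw)$, which is (4). $\square$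

Here the first approach stops. If there is no $\tau$, we learn only that $(n+1)a\preceq na$ for some $n$. Adding multiples of $a$ and using transitivity, $2na\preceq(2n-1)a\preceq\dots\preceq na$, so $p_{na}$ is properly infinite: $n$ copies of $a$ are paradoxical. For the conjecture we need this for a single vertex projection, so we must divide by $n$.

## 5. Dividing by $n$: exponential against polynomial growth

Given a witness of $2na\preceq_Fna$, say
$$2n\,\Phi^Na=\sum_{g\in F}c_g,\qquad\sum_{g\in F}\Phi^{M+g}c_g\le n\,\Phi^{N+M}a,$$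
one would like to replace $c_g$ by $\lfloor c_g/n\rfloor$, taken coordinatewise. The inequality survives division and rounding down. The equation may not: each piece can lose up to $(n-1)/n$ at each vertex.

The loss can be total. Take $k=1$, one vertex $v$ and two loops, so $\Phi^1v=2v$, and $n=2$. The data $F=\{0,-1,-2,-3\}$, $N=0$, $M=3$ and $c_g=v$ for all four $g$ witness $4v\preceq2v$: the pieces add up to $4v$, and $\sum_g\Phi^{3+g}v=(8+4+2+1)v=15v\le16v=\Phi^3(2v)$. Yet $\lfloor c_g/2\rfloor=0$ for every $g$.

The loss at a vertex is bounded by the number of pieces $|F|$, while the amount that we need is proportional to the multiplicity. So we raise the multiplicity without raising the number of pieces much. Iterating $2na\preceq_Fna$ doubles the multiplicity each time; but the pieces are indexed by shifts in $\mathbb Z^k$, and $j$ iterations use only shifts in $jF=F+\dots+F$ ($j$ summands), a set of polynomial size in $j$. In the example, $jF=\{0,-1,\dots,-3j\}$ has $3j+1$ elements, and already $2^4-13=3\geq 2$.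

**Lemma 3.** Let $0\ne a\in\mathbb NV$ and $n\ge1$ with $(n+1)a\preceq na$. Then $2a\preceq a$.

*Proof.* **Step 1: amplify.** As just seen, $2na\preceq na$; say $2na\preceq_Fna$ with $F\subset[-r,r]^k$. Multiplying by $2^j$ keeps $F$: $2^{j+1}na\preceq_F2^jna$. With Lemma 1(4) and induction,
$$2^jna\preceq_{jF}na\quad(j\ge1),\qquad|jF|\le(2jr+1)^k,$$
because $jF\subset[-jr,jr]^k$. Fix $j$ with $2^j-(2jr+1)^k\ge2$.

**Step 2: divide and round down.** Let $(N,M,(c_g)_{g\in jF})$ be a witness and $Y=\Phi^Na$, so
$$2^jnY=\sum_gc_g,\qquad\sum_g\Phi^{M+g}c_g\le n\,\Phi^{N+M}a.$$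
Put $c'_g=\lfloor c_g/n\rfloor$. Since $nc'_g\le c_g$, we have $n\sum_g\Phi^{M+g}c'_g\le n\Phi^{N+M}a$, hence $\sum_g\Phi^{M+g}c'_g\le\Phi^{N+M}a$.

**Step 3: enough is left.** If $Y_v\ge1$, then
$$\sum_gc'_g(v)\ge\sum_g\frac{c_g(v)-(n-1)}n\ge2^jY_v-|jF|\ge(2^j-|jF|)Y_v\ge2Y_v.$$
If $Y_v=0$ there is nothing to show. So $\sum_gc'_g\ge2Y$. Choose $c''_g\in\mathbb NV$ with $c''_g\le c'_g$ and $\sum_gc''_g=2Y=\Phi^N(2a)$. Then $\sum_g\Phi^{M+g}c''_g\le\Phi^{N+M}a$, so $(N,M,(c''_g))$ witnesses $2a\preceq_{jF}a$. $\square$

By Lemmas 2 and 3: **if $2a\not\preceq a$, then (a) of Theorem 2 holds.** It remains to turn $\tau$ into a trace.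

**Lemma 4.** Let $W\subset V$ be hereditary and let $\tau:W\to[0,\infty)$ satisfy (4). For finite $X\subset W$ let $P_X=\sum_{v\in X}s_v$ and $X\Lambda=\bigcup_{v\in X}v\Lambda$. There is a bounded positive trace $T_X$ on $P_XAP_X$ with
$$T_X(s_\mu s_\nu^*)=\delta_{\mu\nu}\,\tau(s(\mu))\qquad(\mu,\nu\in X\Lambda,\ s(\mu)=s(\nu)).$$

*Proof.* **Step 1: the trace on the part of degree zero.** For $n\in\mathbb N^k$ let $\mathcal F_n$ be the span of the $s_\mu s_\nu^*$ with $\mu,\nu\in X\Lambda^n$, $s(\mu)=s(\nu)$. These are nonzero matrix units, since $s_\nu^*s_\alpha=\delta_{\nu\alpha}s_{s(\nu)}$ for equal degrees. So $\mathcal F_n$ is a finite direct sum of matrix algebras, one for each source vertex, with unit $P_X$ by (1). All sources lie in $W$. Let $T_n$ be the positive trace on $\mathcal F_n$ with $T_n(s_\mu s_\nu^*)=\delta_{\mu\nu}\tau(s(\mu))$. If $n\le n'$, then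
$$s_\mu s_\nu^*=\sum_{\lambda\in s(\mu)\Lambda^{n'-n}}s_{\mu\lambda}s_{\nu\lambda}^*\in\mathcal F_{n'},$$
and $\mu\lambda=\nu\lambda$ iff $\mu=\nu$, so $T_{n'}(s_\mu s_\nu^*)=\delta_{\mu\nu}\sum_\lambda\tau(s(\lambda))=\delta_{\mu\nu}\tau(s(\mu))$ by (4). So the $T_n$ are compatible. By (4) their norms are all equal to $T_n(P_X)=\sum_{v\in X}\tau(v)$. They extend to a positive functional $T_\infty$ on $\overline{\bigcup_n\mathcal F_n}$.

**Step 2: extend by the expectation.** $P_XAP_X$ is the closed span of the $s_\mu s_\nu^*$ with $\mu,\nu\in X\Lambda$ and $s(\mu)=s(\nu)$, so $E(P_XAP_X)=\overline{\bigcup\mathcal F_n}$. Put $T_X=T_\infty\circ E$. It is positive, bounded, and has the stated values (for $d(\mu)\neq d(\nu)$ both sides are $0$).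

**Step 3: the trace property.** By linearity and continuity we compare the two products of $s_\mu s_\nu^*$ and $s_\alpha s_\beta^*$. By (2), $s_\mu s_\nu^*s_\alpha s_\beta^*=\sum s_{\mu\xi}s_{\beta\eta}^*$, so
$$T_X(s_\mu s_\nu^*s_\alpha s_\beta^*)=\sum\tau(s(\xi))\ \text{ over }(\xi,\eta):\ \nu\xi=\alpha\eta,\ \mu\xi=\beta\eta,\ d(\nu\xi)=d(\nu)\vee d(\alpha),$$
and likewise, using $s(\eta)=s(\xi)$,
$$T_X(s_\alpha s_\beta^*s_\mu s_\nu^*)=\sum\tau(s(\xi))\ \text{ over }(\xi,\eta):\ \nu\xi=\alpha\eta,\ \mu\xi=\beta\eta,\ d(\mu\xi)=d(\mu)\vee d(\beta).$$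
The path equations are the same, and for any pair that satisfies them $d(\alpha)-d(\nu)=d(\xi)-d(\eta)=d(\beta)-d(\mu)$. The first degree condition says $d(\xi)=(d(\alpha)-d(\nu))\vee0$, the second $d(\xi)=(d(\beta)-d(\mu))\vee0$. These agree, so the two index sets coincide. $\square$

*Proof of Theorem 2.* We have shown that (a) or (b) holds. If (a) holds, apply Lemma 4 with $W=V_a$ and $X=\operatorname{supp}a$, and let $L=\max_va_v$. Then $p_a\le P_X\otimes1_L$, and $T_X\otimes\mathrm{Tr}$ on $M_L(P_XAP_X)$ restricts to a positive trace on $p_a(A\otimes\mathcal K)p_a$ with value $\sum a_v\tau(v)=1$ at $p_a$: a tracial state. If (b) holds, then $p_a\oplus p_a\sim p_{2a}\lesssim p_a$ by Lemma 1(5), and $p_a\ne0$, so $p_a$ is properly infinite. A properly infinite projection $p$ has no tracial state on its corner: there are orthogonal $q_1,q_2\le p$, each equivalent to $p$ inside the corner, and a tracial state would give $1\ge2$. So (a) and (b) exclude each other. If $p_a(A\otimes\mathcal K)p_a$ has a tracial state, then (b) fails, so (a) holds; if $p_a$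 is properly infinite, then (a) fails, so (b) holds. For a vertex take $a=v$. $\square$

## 6. Simplicity: no invariant vertex sets, and aperiodic paths

Theorem 2 speaks about one vector at a time. To reach $A$ as a whole we need three consequences of simplicity. Let $A$ be simple in this section.

**(S1)** *The only hereditary saturated subsets of $V$ are $\emptyset$ and $V$.* Suppose $H$ is another one. The purpose of the argument is to build a quotient of $A$ that kills $H$. Let $\Gamma=\{\lambda:s(\lambda)\notin H\}$. If $\lambda\in\Gamma$, then $r(\lambda)\notin H$ by heredity. If $\lambda=\mu\nu\in\Gamma$, then $s(\nu)=s(\lambda)\notin H$ and $s(\mu)=r(\nu)\notin H$. So $\Gamma$ is closed under factors and is a row-finite $k$-graph with vertex set $V\setminus H$; saturation says exactly that it has no sources. Put $t_\lambda=s^\Gamma_\lambda\in C^*(\Gamma)$ for $\lambda\in\Gamma$ and $t_\lambda=0$ otherwise. This is a Cuntz–Krieger $\Lambda$-family: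

* if $\mu\nu$ is defined, then $\mu\nu\in\Gamma$ iff $\nu\in\Gamma$, and then $\mu\in\Gamma$; so $t_\mu t_\nu=t_{\mu\nu}$ in all cases;
* $\lambda\in\Gamma$ iff $s(\lambda)\notin H$, so $t_\lambda^*t_\lambda=t_{s(\lambda)}$;
* relation (1) at $v\notin H$ is relation (1) for $\Gamma$, and at $v\in H$ both sides vanish, by heredity.

We get a homomorphism $A\to C^*(\Gamma)$ that is nonzero, since $s^\Gamma_v\ne0$ for $v\notin H$, and kills $s_w\ne0$ for $w\in H$. This contradicts simplicity.

**(S2)** *For all $v\in V$ and $m\ne n$ in $\mathbb N^k$ there is $x\in v\Lambda^\infty$ with $\sigma^mx\ne\sigma^nx$.* Suppose $\sigma^mx=\sigma^nx$ for all $x\in v\Lambda^\infty$; we show that the infinite-path representation is not faithful. Take $\lambda\in v\Lambda^{m+n}$ and factor $\lambda=\mu\alpha=\nu\beta$ with $d(\mu)=m$, $d(\nu)=n$. For $y\in s(\lambda)\Lambda^\infty$ we have $\alpha y=\sigma^m(\lambda y)=\sigma^n(\lambda y)=\beta y$. So $r(\alpha)=r(\beta)=s(\nu)$, and $\nu\alpha y=\nu\beta y=\lambda y=\mu\alpha y$. Hence $S_{\nu\alpha}=S_{\mu\alpha}$. But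 $d(\alpha)=n$, so $d(\mu\alpha)=m+n\ne2n=d(\nu\alpha)$, and $s_{\mu\alpha}$, $s_{\nu\alpha}$ are nonzero elements of different spectral subspaces of $\gamma$, so they differ in $A$. The infinite-path representation is nonzero and not faithful, contradicting simplicity.

**(S3)** *Every $v\Lambda^\infty$ contains an aperiodic $x$, that is, one with $\sigma^mx\ne\sigma^nx$ for all $m\ne n$.* As an inverse limit of the finite sets $v\Lambda^{(j,\dots,j)}$, the space $v\Lambda^\infty$ is compact and metrizable, with basis the cylinders $Z(\lambda)=\{\lambda y:y\in s(\lambda)\Lambda^\infty\}$, $\lambda\in v\Lambda$. The shifts are continuous, so each set $\{x:\sigma^mx=\sigma^nx\}$ is closed. If it contained $Z(\lambda)$, applying $\sigma^{d(\lambda)}$ to $\sigma^m(\lambda y)=\sigma^n(\lambda y)$ would give $\sigma^my=\sigma^ny$ for all $y\in s(\lambda)\Lambda^\infty$, contradicting (S2) at $s(\lambda)$. So these countably many closed sets have empty interior, and by Baire's theorem they do not cover $v\Lambda^\infty$.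

The next lemma carries proper infiniteness from vertices to all of $A$.

**Lemma 5.** Let $A$ be simple and $0\ne h\in A_+$. There are a vertex $w$ and $y\in A$ with $y^*hy=s_w$. Consequently $f=h^{1/2}yy^*h^{1/2}\in\overline{hAh}$ is a projection with $f\sim s_w$.

*Proof.* **Step 1: approximate.** $E$ is faithful, so we may scale $h$ to have $\|E(h)\|=1$. Approximating $h^{1/2}$ by an element $c$ of the dense $*$-algebra $\operatorname{span}\{s_\mu s_\nu^*\}$ and putting $b=c^*c$, we get $b\ge0$ in this $*$-algebra with $\|h-b\|<\frac13$. Then $\kappa:=\|E(b)\|>\frac23$.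

**Step 2: compress $E(b)$ to a scalar.** $E(b)$ is a finite combination of $s_\mu s_\nu^*$ with $d(\mu)=d(\nu)$. Using (1) we raise all these degrees to a common $n$. With $X$ the finite set of ranges that occur, $E(b)$ is a positive element of the finite-dimensional algebra $\mathcal F_n$ with matrix units $s_\mu s_\nu^*$, $\mu,\nu\in X\Lambda^n$, $s(\mu)=s(\nu)$. In some block, belonging to a source vertex $v$, the norm $\kappa$ is an eigenvalue. Let $(u_\mu)$, indexed by the $\mu\in X\Lambda^n$ with $s(\mu)=v$, be a unit eigenvector, and put $u=\sum_\mu u_\mu s_\mu$. Then $u^*u=\sum|u_\mu|^2s_v=s_v$ and $E(b)u=\kappa u$. Since $\gamma_z(u)=z^nu$, we have $E(u^*bu)=u^*E(b)u=\kappa s_v$. Now $u^*bu$ lies in $s_vAs_v$ and in the $*$-algebra, and its terms of equal degrees add up to $E(u^*bu)$. So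
$$u^*bu=\kappa s_v+\sum_ic_is_{\alpha_i}s_{\beta_i}^*\quad\text{(finite sum)},\qquad\alpha_i,\beta_i\in v\Lambda,\ d(\alpha_i)\ne d(\beta_i).$$

**Step 3: kill the off-diagonal terms along an aperiodic path.** Let $x\in v\Lambda^\infty$ be aperiodic and $\lambda=x(0,N)$. We claim that for $N$ large $s_\lambda^*s_{\alpha_i}s_{\beta_i}^*s_\lambda=0$ for all $i$. Let $N\ge d(\alpha_i),d(\beta_i)$. The product is $(s_{\alpha_i}^*s_\lambda)^*(s_{\beta_i}^*s_\lambda)$, which is $0$ unless $\alpha_i$ and $\beta_i$ are both initial segments of $x$. In that case it equals $s_{\lambda'}^*s_{\lambda''}$ with $\lambda'=x(d(\alpha_i),N)$ and $\lambda''=x(d(\beta_i),N)$. Since $\sigma^{d(\alpha_i)}x\ne\sigma^{d(\beta_i)}x$, there is $p\in\mathbb N^k$ such that their initial segments $\rho'\neq\rho''$ of degree $p$ differ. Once $N\ge p+d(\alpha_i)$ and $N\ge p+d(\beta_i)$, $\lambda'$ begins with $\rho'$ and $\lambda''$ with $\rho''$; as $s_{\rho'}^*s_{\rho''}=0$, also $s_{\lambda'}^*s_{\lambda''}=0$.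

**Step 4: correct by an inverse.** Fix such an $N$, and put $z=us_\lambda$, $w=s(\lambda)$. Then $z^*z=s_\lambda^*s_vs_\lambda=s_w$ and $z^*bz=\kappa s_w$, so $\|z^*hz-\kappa s_w\|<\frac13<\kappa$. Hence $z^*hz$ is positive and invertible in $s_wAs_w$, and $y=z(z^*hz)^{-1/2}$ (inverse taken in $s_wAs_w$) satisfies $y^*hy=s_w$. With $t=h^{1/2}y$ we have $t^*t=s_w$, so $f=tt^*$ is a projection equivalent to $s_w$. It lies in $\overline{hAh}$ because $h^{1/2}$ is the norm limit of $h\cdot h^{1/2}(h+\frac1l)^{-1}$ as $l\to\infty$. $\square$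

## 7. The dichotomy for simple algebras

*Proof of Theorem 1.* Either $2v\preceq v$ for every $v\in V$ (Case I), or $2v_0\not\preceq v_0$ for some $v_0$ (Case II).

**Case I: $A$ is purely infinite.** By Theorem 2 every $s_v$ is properly infinite, hence infinite. A nonzero hereditary subalgebra contains $\overline{hAh}$ for some $0\ne h\ge0$, so by Lemma 5 it contains an infinite projection. So $A$ is purely infinite in Cuntz's sense, and we pass to the definition of Section 1. If $A$ is unital, then, being simple, separable, nuclear and purely infinite in Cuntz's sense, it satisfies $A\cong A\otimes\mathcal O_\infty$ (Kirchberg–Phillips, J. reine angew. Math. 525 (2000), Thm. 3.15). If $A$ is non-unital, it is stable by Zhang's dichotomy (Pacific J. Math. 155 (1992)): a $\sigma$-unital simple purely infinite C*-algebra is unital or stable. Let $p=s_v$ be any vertex projection. By simplicity it is full, so Brown's theorem gives $A\cong A\otimes\mathcal K\cong pAp\otimes\mathcal K$. The corner $pAp$ is unital, simple, separable and nuclear, and purely infinite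 in Cuntz's sense, since its hereditary subalgebras are hereditary in $A$. So $pAp\cong pAp\otimes\mathcal O_\infty$, and therefore $A\cong A\otimes\mathcal O_\infty$.

**Case II: $A$ is stably finite.** First we find faithful traces on corners. By Lemmas 2 and 3 there is $\tau:V_{v_0}\to[0,\infty)$ satisfying (4) with $\tau(v_0)=1$. The set $V_{v_0}$ is hereditary, saturated and nonempty, so $V_{v_0}=V$ by (S1). For finite $X\ni v_0$, Lemma 4 gives a trace $T_X$ on $P_XAP_X$ with $T_X(P_X)=\sum_{v\in X}\tau(v)\ge1$. The set $\{x:T_X(x^*x)=0\}$ is a proper closed two-sided ideal of the simple algebra $P_XAP_X$, so it is zero and $T_X$ is faithful. Then $T_X\otimes\mathrm{Tr}$ is faithful on $M_m(P_XAP_X)$. If $x^*x=1$ there, then $1-xx^*\ge0$ has trace $0$, so $xx^*=1$. Thus $M_m(P_XAP_X)$ is finite for every $m$.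

If $V$ is finite, then $A=P_VAP_V$ is unital and stably finite. Let $V$ be infinite, so $A$ is non-unital, and let $x\in M_m(\tilde A)$ with $x^*x=1$. The image of $x$ in $M_m(\mathbb C)$ is unitary; multiplying $x$ by its inverse we may assume $x=1+a$ with $a\in M_m(A)$. The $P_X$ form an approximate unit, since $P_Xs_\mu=s_\mu$ once $r(\mu)\in X$. So there is $X\ni v_0$ such that, with $P=P_X\otimes1_m$ and $x'=1+PaP$, we have $\|x-x'\|<\frac13$. Write
$$x'=y+(1-P),\qquad y=P+PaP\in PM_m(A)P=M_m(P_XAP_X).$$
Then $x'^*x'=y^*y+(1-P)$ and $\|x'^*x'-1\|\le\|x'-x\|(\|x'\|+\|x\|)<\frac13\cdot\frac73<1$. So $y^*y$ is invertible in the corner, and $y(y^*y)^{-1/2}$ is an isometry there, hence unitary by finiteness. So $y$ is invertible in the corner, and $x'$ is invertible. Also $x^*x'=1+x^*(x'-x)$ is invertible, since $\|x-x'\|<1$. Hence $x^*=(x^*x')x'^{-1}$ is invertible, and the isometry $x$ is unitary. So $\tilde A$ is stably finite.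

**Not both.** Let $A\cong A\otimes\mathcal O_\infty$. With $p=s_v\ne0$ and a non-unitary isometry $s\in\mathcal O_\infty$, the element $p\otimes s$ shows that $p\otimes1$ is infinite. So $A$ contains an infinite projection $q$: $t^*t=q$, $tt^*<q$ with $t\in qAq$. Then $t+(1-q)$ is a non-unitary isometry in $\tilde A$, and $A$ is not stably finite. $\square$

## 8. Deciding between the two cases on the graph

**Theorem 3.** Let $A$ be simple. The following are equivalent:

1. $A$ is stably finite;
2. $A$ is not purely infinite;
3. there is a nonzero $\tau:V\to[0,\infty)$ with $\tau(w)=\sum_{\lambda\in w\Lambda^n}\tau(s(\lambda))$ for all $w,n$;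
4. $\big(\sum_{i=1}^k\operatorname{im}(1-\Phi^{e_i})\big)\cap\mathbb NV=\{0\}$;
5. $A\otimes\mathcal K$ contains a nonzero finite projection.

As an illustration of (4), for one vertex with $n_1\ge2$ we have $(1-\Phi^{e_1})(-v)=(n_1-1)v$, a nonzero element of the intersection.

*Proof.* (1)$\Leftrightarrow$(2) is Theorem 1. Since Case I makes $A$ purely infinite, Case II makes it stably finite, and it is not both, (1) holds exactly in Case II.

(1)$\Rightarrow$(3): Case II provides $\tau$ on $V_{v_0}=V$ with $\tau(v_0)=1$.

(3)$\Rightarrow$(4): The set $\{w:\tau(w)=0\}$ is hereditary, since $\tau(s(\lambda))\le\tau(r(\lambda))$, and saturated by (4) of Section 2. It is not $V$, so it is empty by (S1). Extend $\tau$ to an additive map on $\mathbb ZV$. It vanishes on $I:=\sum_i\operatorname{im}(1-\Phi^{e_i})$ and is strictly positive on $\mathbb NV\setminus\{0\}$.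

(4)$\Rightarrow$(1): Suppose $A$ is not stably finite. Then Case I holds, so for any vertex $v$ there is a witness of $2v\preceq v$:
$$2\Phi^Nv=\sum_gc_g,\qquad r:=\Phi^{N+M}v-\sum_g\Phi^{M+g}c_g\ge0.$$
Modulo $I$ we have $\Phi^nb\equiv b$ for all $n$ and $b$, because $\Phi^n$ is a product of maps $\Phi^{e_i}$. So $r\equiv v-\sum_gc_g= v-2\Phi^Nv\equiv-v$. Hence $v+r$ is a nonzero element of $I\cap\mathbb NV$, contradicting (4).

(1)$\Rightarrow$(5): In Case II the corner $s_{v_0}As_{v_0}$ has a faithful trace (take $X=\{v_0\}$), so $s_{v_0}\otimes e_{11}$ is a nonzero finite projection.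

(5)$\Rightarrow$(2): We show that if $A$ is purely infinite, then every nonzero projection $q\in A\otimes\mathcal K$ is infinite. $A$ is not stably finite, so Case I holds and every $s_w$ is infinite. Choose $i$ with $q(1\otimes e_{ii})\ne0$ and put $x=q(1\otimes e_{i1})\ne0$. Then $x^*x=h\otimes e_{11}$ with $0\ne h\in A_+$. Take $w$ and $y$ from Lemma 5 with $y^*hy=s_w$, and put $t=x(y\otimes e_{11})$. Then $t^*t=s_w\otimes e_{11}$, and $qt=t$, so $tt^*$ is a subprojection of $q$ equivalent to the infinite projection $s_w\otimes e_{11}$. Hence $q$ is infinite. $\square$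

## 9. Groups of subexponential growth acting on AF algebras

Lemma 3 used little about $\mathbb Z^k$: only that $|jF|$ grows more slowly than $2^j$. The same argument gives a statement about crossed products. For a finite subset $F$ of a group let $F^j=\{g_1\cdots g_j:g_i\in F\}$. The condition $\lim_j|F^j|^{1/j}=1$ for all nonempty finite $F$ holds for finite groups and for $\mathbb Z^k$. It fails for a free group on $x,y$, where $F=\{x,y\}$ has $|F^j|=2^j$; for this $F$ the quantity $2^j-|F^j|$ in the rounding argument is always $0$.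

**Theorem 4.** Let $G$ be a discrete group with $\lim_j|F^j|^{1/j}=1$ for every nonempty finite $F\subset G$. Let $G$ act by $\alpha$ on an AF algebra $B$, and let $0\ne p\in B$ be a projection. Then exactly one holds: $p$ is properly infinite in $B\rtimes_rG$, or $p(B\rtimes_rG)p$ has a tracial state.

**What is used about $K_0$.** Let $(D,D^+)=(K_0(B),K_0(B)^+)$. It is a direct limit of groups $(\mathbb Z^r,\mathbb N^r)$ with positive connecting maps, so finitely many elements of $D^+$, together with finitely many equations and inequalities between them, can be lifted to one stage $\mathbb Z^r$. Hence $D$ has Riesz decomposition: if $\sum_gx_g\le\sum_hy_h$ in $D^+$, there are $d_{gh}\in D^+$ with $x_g=\sum_hd_{gh}$ and $\sum_gd_{gh}\le y_h$. It is unperforated: if $nx\ge0$ for some $n\ge1$, then $x\ge0$. Moreover $D^+\cap(-D^+)=0$, so $D$ is torsion-free. Projections over $B$ satisfy cancellation: $[e]=[f]$ implies $e\sim f$, and $[e]\le[f]$ implies $e\lesssim f$. In particular $[p]\ne0$. The group $G$ acts on $D$ by order automorphisms.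

*Proof of Theorem 4.* For $a,b\in D^+$ write $a\preceq_Fb$ if there are $c_g\in D^+$ $(g\in F)$, $F\subset G$ finite, with $a=\sum_{g\in F}c_g$ and $\sum_{g\in F}gc_g\le b$; write $a\preceq b$ if this holds for some $F$. Since $G$ acts by automorphisms, no auxiliary $N,M$ are needed.

**Step 1: rules.** Additivity, scaling with the same $F$, and $a\le b\Rightarrow a\preceq_{\{1\}}b$ are clear. Also $b\preceq gb$ (take $c_g=b$) and $gb\preceq b$ (take $c_{g^{-1}}=gb$). For transitivity let $a=\sum c_g$ and $\sum gc_g\le b=\sum_{h\in F'}c'_h$ with $\sum hc'_h\le d$. Riesz decomposition gives $gc_g=\sum_hd_{gh}$ with $\sum_gd_{gh}\le c'_h$. Put $e_f=\sum_{hg=f}g^{-1}d_{gh}$. Then $\sum_fe_f=\sum_gg^{-1}(gc_g)=a$ and $\sum_ffe_f=\sum_{g,h}hd_{gh}\le\sum_hhc'_h\le d$. So $a\preceq_{F'F}d$.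

**Step 2: division.** We show that $0\ne a\in D^+$ and $(n+1)a\preceq na$ imply $2a\preceq a$. As in Section 4, $2na\preceq_Fna$ for some $F$. Then $2^{j+1}na\preceq_F2^jna$, and by induction $2^jna\preceq_{F^j}na$: there are $c_g\in D^+$ with $2^jna=\sum_{g\in F^j}c_g$ and $\sum gc_g\le na$. By the growth hypothesis choose $j$ with $2^j-|F^j|\ge2$. Lift $a$ and the $c_g$ to $Y,\hat c_g\in\mathbb N^r$ at a stage at which $2^jnY=\sum\hat c_g$. The computation in Step 3 of Lemma 3 gives $\sum_g\lfloor\hat c_g/n\rfloor\ge(2^j-|F^j|)Y\ge2Y$. So we may choose $\hat c''_g\in\mathbb N^r$ with $\hat c''_g\le\lfloor\hat c_g/n\rfloor$ and $\sum\hat c''_g=2Y$. Let $c''_g\in D^+$ be the image of $\hat c''_g$. Then $\sum c''_g=2a$ and $nc''_g\le c_g$, so $n\sum gc''_g\le\sum gc_g\le na$. Unperforation gives $\sum gc''_g\le a$, that is, $2a\preceq a$.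

From now on let $a=[p]$.

**Step 3: if $2a\preceq a$, then $p$ is properly infinite.** For a projection $q$ over $B$ we have $\alpha_g(q)=u_gqu_g^*$, with $u_gq\in B\rtimes_rG$ (amplified to matrices), so $q\sim\alpha_g(q)$ in the crossed product. Write $2a=\sum c_g$, $\sum gc_g\le a$ and $c_g=[q_g]$. By cancellation $p\oplus p\sim\bigoplus q_g\sim\bigoplus\alpha_g(q_g)\lesssim p$.

**Step 4: if $2a\not\preceq a$, there is an invariant functional.** By Step 2, $(m+1)a\not\preceq ma$ for all $m\ge1$. Let $D_a^+=\{b\in D^+:b\preceq ma\text{ for some }m\ge1\}$. It is closed under addition, hereditary for $\le$, contains $a$, and is $G$-invariant because $gb\preceq b$. Let $D_a=D_a^+-D_a^+$ and $C=\{b-c:b,c\in D_a^+,\ c\preceq b\}$. Then $C$ is closed under addition and contains $D_a^+$. As in Step 2 of Lemma 2, $-a\in C$ would give $a+b\preceq b$ with $b\in D_a^+$, hence $(m+1)a\preceq(m+1)a+b\preceq b\preceq ma$ for some $m\ge1$, a contradiction.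

Let $K\subset D_a\otimes\mathbb R$ be the convex cone spanned by the image of $C$. Suppose $-ra\in K$ for some $r>0$; after scaling, $-a\otimes1=\sum r_i(x_i\otimes1)$ with $x_i\in C$, $r_i>0$. Let $D'$ be the subgroup of $D_a$ generated by $a$ and the $x_i$. It is free, since $D$ is torsion-free, and $D'\otimes\mathbb R\to D_a\otimes\mathbb R$ is injective. So this is a linear system with integer coefficients over a basis of $D'$; it has a positive rational solution, and $-qa\in C$ for some integer $q\ge1$. Then $-a=-qa+(q-1)a\in C$, a contradiction. For $b\in D_a^+$ with $b\preceq m_ba$ both $b$ and $m_ba-b$ lie in $C$, so every $x\in D_a\otimes\mathbb R$ satisfies $ta-x\in K$ for some $t$. Also $a\otimes1\ne0$. The M. Riesz theorem yields a homomorphism $f:D_a\to\mathbb R$ with $f(C)\ge0$ and $f(a)=1$. It is nonnegative on $D_a^+$, and $G$-invariant because $\pm(gb-b)\in C$ for $b\in D_a^+$.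

**Step 5: traces on corners of matrix algebras over $B$.** Let $q\in M_m(B)$ be a projection with $[q]\in D_a^+$. We claim that there is a unique bounded positive trace $t_q$ on $qM_m(B)q$ with $t_q(e)=f([e])$ for all projections $e\le q$. These values make sense because $[e]\le[q]$ gives $[e]\in D_a^+$. The corner is AF, the closure of a directed union of finite-dimensional algebras $B_i$ with unit $q$. On $B_i$ take the positive trace with value $f([e])$ at each minimal projection $e$; then it has value $f([e])$ at every projection of $B_i$ by additivity. So these traces are compatible, of norm $f([q])$, and extend to the closure. Every projection of the corner is equivalent to one in some $B_i$, so the formula holds for all $e\le q$. Uniqueness holds because a trace on $B_i$ is determined by its values on projections. By uniqueness and the invariance of $f$, $t_{\alpha_g(p)}=t_p\circ\alpha_g^{-1}$.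

**Step 6: extend to the crossed product.** Let $E:B\rtimes_rG\to B$ be the canonical expectation, and $T=t_p\circ E$ on $p(B\rtimes_rG)p$. It is positive with $T(p)=f([p])=1$, a state. To see that it is a trace, by linearity and density take $x=bu_g$ and $y=du_h$ in $p(B\rtimes_rG)p$ with $b,d\in B$. If $gh\ne1$, then $hg\ne1$ and $E(xy)=0=E(yx)$. Let $h=g^{-1}$. Then $b\in pB\alpha_g(p)$ and $y=u_g^*c$ with $c=\alpha_g(d)\in\alpha_g(p)Bp$. So $xy=bc$ and $yx=\alpha_g^{-1}(cb)$, whence
$$T(xy)=t_p(bc),\qquad T(yx)=t_p(\alpha_g^{-1}(cb))=t_{\alpha_g(p)}(cb).$$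
To compare these values, put $q=p\oplus\alpha_g(p)\in M_2(B)$; its class $a+ga$ lies in $D_a^+$. By uniqueness, $t_q$ restricts to $t_p$ on the first corner and to $t_{\alpha_g(p)}$ on the second. Applying the trace $t_q$ to the two products of $b\otimes e_{12}$ and $c\otimes e_{21}$, namely $bc\otimes e_{11}$ and $cb\otimes e_{22}$, gives $t_p(bc)=t_{\alpha_g(p)}(cb)$. So $T$ is a tracial state.

**Step 7: exclusion.** As in Theorem 2, a tracial state on the corner of a properly infinite projection would give $1\ge2$. So exactly one alternative holds. $\square$
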